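# The order in automatic copies of the integers

## 1. Adding integers in base $-2$

Every integer has exactly one expansion $x=\sum_{i<m}d_i(-2)^i$ with digits $d_i\in\{0,1\}$ and $d_{m-1}=1$ (the empty expansion for $x=0$). Indeed $d_0$ is forced by the parity of $x$, and then we continue with $(x-d_0)/(-2)$. If $|x|\ge 2$, this number has smaller absolute value than $x$; the remaining cases are $-1\mapsto 1\mapsto 0$. So the process stops.

Write the digits with the least significant one first. The words that occur are the empty word and all words over $\{0,1\}$ ending in $1$. The first ones are: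

| length | words and values |
|---|---|
| 0 | empty word: $0$ |
| 1 | $1$: $1$ |
| 2 | $01$: $-2$, $\ 11$: $-1$ |
| 3 | $011$: $2$, $\ 111$: $3$, $\ 001$: $4$, $\ 101$: $5$ |
| 4 | the integers from $-10$ to $-3$ |

**A finite machine checks addition.** Read the words of $x,y,z$ in parallel, treating positions after the end of a word as digit $0$, and keep a carry $c$, starting at $0$. After $i$ positions we want
$$\sum_{j<i}(x_j+y_j-z_j)(-2)^j=c_i(-2)^i .$$
So at position $i$ we compute $s=c_i+x_i+y_i-z_i$. If $s$ is odd we reject, because then $\sum_{j\le i}(x_j+y_j-z_j)(-2)^j$ is an odd multiple of $2^i$ and the later terms are multiples of $2^{i+1}$, so $x+y\ne z$. If $s$ is even we put $c_{i+1}=-s/2$. If $|c_i|\le1$ then $-2\le s\le 3$, so an even $s$ lies in $\{-2,0,2\}$ and $|c_{i+1}|\le 1$. Three carries suffice, and we accept if the last carry is $0$. For $1+1=2$, with words $1$, $1$, $011$, the carries are $0,-1,1,0$.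

**Where is the sign?** No letter stores it. The words of length at most $n$ correspond to the $2^n$ digit strings of length exactly $n$. Their values are distinct and lie between $-s_n^-$ and $s_n^+$, where $s_n^+$ is the sum of the $2^i$ with $i<n$ even and $s^-_n$ the sum of those with $i<n$ odd. Since $s_n^++s_n^-=2^n-1$, they fill the interval $[-s_n^-,s_n^+]$. Passing from $n=m$ to $m+1$ extends this interval on one side only, upward if $m$ is even and downward if $m$ is odd. So the words of length $m+1$ are all positive for $m$ even and all negative for $m$ odd: *a nonzero integer is positive exactly when its word has odd length*. A finite automaton can check parity of length, and $x<y$ means that the word of $y-x$ has odd length.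

In the more familiar copy (a sign letter followed by binary digits) the sign is in a letter; here it is in the parity of the length. In both cases automata that know only how to add turn out to know the sign. Must this always happen?

## 2. Automatic copies, and why $\mathbb N$ is easy

**Definition (automatic relation).** Let $\Sigma$ be a finite alphabet. The *convolution* of words $w_1,\dots,w_k$ is obtained by padding them at the end with a fresh symbol $\#$ to a common length and reading them in parallel, one position of each word per step. A relation $R\subseteq(\Sigma^*)^k$ is *automatic* if a finite automaton recognizes the set of convolutions of its tuples. A function is automatic if its graph is.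

**Definition (automatic copy).** An *automatic copy* of $(\mathbb Z,+)$ is a regular language $A\subseteq\Sigma^*$ with a bijection $f:A\to\mathbb Z$ such that $\{(x,y,z)\in A^3:f(x)+f(y)=f(z)\}$ is automatic. The *order in this copy* is $\{(x,y)\in A^2:f(x)<f(y)\}$. Automatic copies of other structures are defined in the same way.

Section 1 describes one such copy. We use the following standard facts.

* **(F1)** (Hodgson; Khoussainov–Nerode) Relations first-order definable from automatic relations are automatic, effectively. A regular language over a one-letter alphabet is ultimately periodic: if $U\subseteq\mathbb N$ is the set of lengths of its words, there are $p\ge1$ and $m$ such that for $n\ge m$ we have $n\in U\iff n+p\in U$.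
* **(F2)** Facts on locally compact abelian groups, recalled in Section 7.
* **(F3)** Łoś's theorem and saturation for ultrapowers, recalled in Section 6.

For $(\mathbb N,+)$ there is nothing to do: $x\le y\iff\exists z\,(x+z=y)$, so the order is automatic by (F1). In $\mathbb Z$ the right-hand side is always true. No other formula in $+$ alone can define the order, because $x\mapsto-x$ is an automorphism of $(\mathbb Z,+)$ that reverses it. An automatic copy does offer one more thing, namely the lengths of words. The question, posed in "Automatic Structures – Recent Results and Open Questions", is whether there is an automatic copy of $(\mathbb Z,+)$ in which $<$ is *not* automatic. The answer is no.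

**Theorem 1.** Let $(A,f)$ be an automatic copy of $(\mathbb Z,+)$. Then $\{(x,y)\in A^2:f(x)<f(y)\}$ is automatic.

The key step says that word length is a coarse measure of absolute value.

**Proposition 2 (coarse convexity).** In every automatic copy of $(\mathbb Z,+)$ there is a constant $k'$ such that $|f(x)|\le|f(y)|$ implies $\mathrm{length}(x)\le\mathrm{length}(y)+k'$.

## 3. The sets $A_n$ of elements of small length

Let $\Gamma$ be an infinite abelian group with an automatic copy on a regular language $A$. For Theorem 1 take $\Gamma=\mathbb Z$; the generality costs nothing and is used only in Section 9. We identify $A$ with $\Gamma$, write $|x|_w$ for word length, and put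
$$\ell(x)=\max(|x|_w,|-x|_w),\qquad A_n=\{x\in\Gamma:\ell(x)\le n\}.$$
The sets $A_n$ are finite, symmetric, increasing, and their union is $\Gamma$.

*Example.* In base $-2$ one computes $\min(s_n^+,s_n^-)=\lfloor 2^n/3\rfloor$ and $\max(s_n^+,s_n^-)=\lfloor 2^{n+1}/3\rfloor$. (For $n$ even, $s_n^+=(2^n-1)/3$ and $s_n^-=2(2^n-1)/3$; for $n$ odd, $s_n^-=(2^n-2)/3$ and $s_n^+=(2^{n+1}-1)/3$.) Hence $A_n=[-\lfloor 2^n/3\rfloor,\lfloor 2^n/3\rfloor]$. The bounds for $n=1,\dots,6$ are $0,1,2,5,10,21$.

*Example.* The $A_n$ need not be intervals. Modify the base $-2$ copy by appending a letter $b$ to the words of all even integers. Translating between old and new words is automatic, so by (F1) this is again an automatic copy. Now $A'_n$ consists of the odd elements of $A_n$ and the even elements of $A_{n-1}$; for instance $A_4'=\{0,\pm1,\pm2,\pm3,\pm5\}$ misses $\pm4$. But $A_n\subseteq A'_{n+1}$, so the gaps are filled one step later.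

**Definability.** Encode $n\in\mathbb N$ by $a^n$, with $a$ a new letter. "$|x|_w\le n$" is then automatic, and negation is definable from $+$, so $\{(x,n):\ell(x)\le n\}$ is automatic. Hence everything first-order definable from $+$, "$\ell(x)\le n$", the successor on $\mathbb N$ and other automatic relations is automatic, and *definable subsets of $\mathbb N$ are ultimately periodic*.

**Step 1: adding costs a bounded amount of length.** There is $c\ge1$ such that
$$A_n+A_n\subseteq A_{n+c}\ \text{ for all }n,\qquad |-x|_w\le|x|_w+c\ \text{ for all }x.\tag{1}$$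
Let a deterministic automaton with $q$ states recognize the graph of $+$. Suppose $|x+y|_w>\max(|x|_w,|y|_w)+q$. On the part of the input where the first two tracks read only $\#$, a state repeats. Pumping there gives infinitely many $z$ with $x+y=z$, which is absurd. So $|x+y|_w\le\max(|x|_w,|y|_w)+q$. The same argument for the automatic relation $x+y=0$ bounds $|-x|_w$. Let $c\ge1$ be at least both numbers of states. Then
$$\ell(x+y)=\max\big(|x+y|_w,|(-x)+(-y)|_w\big)\le\max(\ell(x),\ell(y))+c.$$

**Step 2: the $A_n$ grow at most exponentially.** There are $C,n_0$ such that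
$$|A_{n+1}|\le C|A_n|\quad\text{for }n\ge n_0.\tag{2}$$
Let a deterministic automaton with $q$ states recognize $L=A$, and let $L^{\le m}$ be the set of words of $L$ of length at most $m$. If $w\in L$ has length $m\ge q$, two of the $q+1$ states reached after the prefixes of length $0,\dots,q$ coincide. Choose such a pair canonically and delete the factor between them. The result lies in $L^{\le m-1}$, and $w$ is recovered from it, the position, and the deleted factor, which has length at most $q$. So the map $w\mapsto$ result is at most $K$-to-one for a fixed $K$, and $|L^{\le m}|\le(1+K)|L^{\le m-1}|$ for $m\ge q$. By (1), $L^{\le n-c}\subseteq A_n\subseteq L^{\le n}$, so for $n\ge q+c$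
$$|A_{n+1}|\le|L^{\le n+1}|\le(1+K)^{c+1}|L^{\le n-c}|\le(1+K)^{c+1}|A_n|.$$
Enlarge $n_0$ so that $0\in A_{n_0}$, and also $1\in A_{n_0}$ if $\Gamma=\mathbb Z$.

For $\Gamma=\mathbb Z$ and $n\ge n_0$ put $N_n=\max A_n$. Then $N_n\ge1$ and $A_n\subseteq[-N_n,N_n]$; intervals are intervals of integers. The form of coarse convexity that we shall prove is the following.

**Proposition 3.** Let $\Gamma=\mathbb Z$. There is $\kappa\ge1$ such that
$$[-N_n,N_n]\subseteq A_{n+\kappa}\quad\text{for all }n\ge n_0.\tag{3}$$

*Proposition 3 implies Proposition 2.* Let $|f(x)|\le|f(y)|$ and $n=\max(\ell(y),n_0)$. Then $y\in A_n$, so $|f(x)|\le N_n$ and $\ell(x)\le n+\kappa$. Hence $|x|_w\le\ell(y)+n_0+\kappa\le|y|_w+c+n_0+\kappa$, using (1). $\square$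

## 4. Reading signs from coarse convexity

Assume Proposition 3. We deduce Theorem 1. The plan is to choose for each level $n$ a reference element $e(n)$ of size comparable to level $n$, to compare the sign of $x$ with that of $e(n)$, and then to find the signs of the reference elements themselves. The last point looks dangerous, since nothing obvious says that the sequence of their signs can be computed by an automaton.

**Step 1: $N_n$ grows at a bounded rate.** By (3) and (2),
$$2N_{n+1}+1\le|A_{n+1+\kappa}|\le C^{\kappa+1}|A_n|\le C^{\kappa+1}(2N_n+1)\le3C^{\kappa+1}N_n .$$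
So there is an integer $B\ge2$ with
$$N_{n+1}\le BN_n\quad\text{for }n\ge n_0.\tag{4}$$

**Step 2: shells of comparable elements.** Let $n_1=n_0+2\kappa$, and for $n\ge n_1$ let $D_n=A_{n+c}\setminus A_n$. It is nonempty: $2N_n\in A_{n+c}$ by (1), and $2N_n>N_n$, so $2N_n\notin A_n$. Since $c\ge1$, every $x$ with $\ell(x)=n+1$ lies in $D_n$. If $x\in D_n\cup D_{n+1}$, then $x\in A_{n+c+1}$ and $x\notin A_n\supseteq[-N_{n-\kappa},N_{n-\kappa}]$, so
$$N_{n-\kappa}<|x|\le N_{n+c+1}.\tag{5}$$

**Step 3: comparing two signs.** Two elements of comparable size have the same sign exactly when small positive multiples of them nearly cancel. Let $Q=B^{c+1+2\kappa}$ and $T=Q^2+1$.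

**Claim.** For $n\ge n_1$ and $x,y\in D_n\cup D_{n+1}$,
$$x,y\text{ have the same sign}\iff\mathrm{Same}_n(x,y):\ \bigvee_{1\le i,j\le T}\ell(ix-jy)\le n-\kappa.\tag{6}$$

*Proof.* Suppose the signs are equal, and let $\alpha=|x|/|y|$. By (5) and (4), with $B_1=B^{c+1+\kappa}\le Q$, we have $B_1^{-1}<\alpha<B_1$. By Dirichlet's theorem there are $1\le i\le Q$ and $j\in\mathbb Z$ with $|i\alpha-j|<1/Q$. Then $j>B_1^{-1}-Q^{-1}\ge0$, so $j\ge1$, and $j<QB_1+1\le T$. Since $N_{n+c+1}\le B^{c+1+2\kappa}N_{n-2\kappa}$ by (4) (note $n-2\kappa\ge n_0$),
$$|ix-jy|=|y|\,|i\alpha-j|<N_{n+c+1}/Q\le N_{n-2\kappa}.$$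
By (3) at level $n-2\kappa$, $ix-jy\in A_{n-\kappa}$.

Suppose the signs are opposite. Then for all $i,j\ge1$ we have $|ix-jy|=i|x|+j|y|>2N_{n-\kappa}$, so $ix-jy\notin A_{n-\kappa}$. $\square$

The relation $\mathrm{Same}_n(x,y)$ in $(x,y,n)$ is first-order over automatic relations, hence automatic.

**Step 4: the signs of the reference elements.** Let $e(n)$ be the length-lexicographically least element of $D_n$. The length-lexicographic order is automatic, so $n\mapsto e(n)$ is automatic. Let $\sigma(n)\in\{1,-1\}$ be the sign of $e(n)$. We cannot yet define $\sigma$, but we can define its *changes*: put $\tau(n)=\sigma(n)\sigma(n+1)$. Both $e(n)$ and $e(n+1)$ lie in $D_n\cup D_{n+1}$, so by the Claim $\tau(n)=1\iff\mathrm{Same}_n(e(n),e(n+1))$. Hence $\{n\ge n_1:\tau(n)=1\}$ is definable and so ultimately periodic, say with period $p$. Since $\sigma(n+1)=\sigma(n)\tau(n)$, for all large $n$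
$$\sigma(n+2p)=\sigma(n)\prod_{i<2p}\tau(n+i)=\sigma(n)\Big(\prod_{i<p}\tau(n+i)\Big)^2=\sigma(n).$$
So $\sigma$ is ultimately periodic, and $\{n\ge n_1:\sigma(n)=1\}$ is regular.

*Example.* In base $-2$, (1) holds with $c=1$: $2\lfloor2^n/3\rfloor\le\lfloor2^{n+1}/3\rfloor$, and $L^{\le n}\subseteq A_{n+1}$ because $\max(s_n^+,s_n^-)=\lfloor2^{n+1}/3\rfloor$. Then $D_n$ is the set of $x$ with $\ell(x)=n+1$. For such $x$ one of $\pm x$ has length $n$ and the other $n+1$, because the parities of the lengths differ. So $e(n)$ has length $n$ and is positive exactly for $n$ odd: $\tau$ is constantly $-1$, with period $1$, while $\sigma$ has period $2$.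

**Step 5: the order.** For $x$ with $\ell(x)>n_1$ put $n=\ell(x)-1\ge n_1$. Then $x,e(n)\in D_n$, so
$$x>0\iff\big(\sigma(n)=1\wedge\mathrm{Same}_n(x,e(n))\big)\vee\big(\sigma(n)=-1\wedge\neg\,\mathrm{Same}_n(x,e(n))\big).$$
Only finitely many $x$ have $\ell(x)\le n_1$. So $P=\{x:f(x)>0\}$ is regular, and $f(x)<f(y)\iff y-x\in P$ is automatic. This proves Theorem 1, granted Proposition 3. $\square$

## 5. Counting alone fails; covering numbers are periodic

It remains to prove Proposition 3. The natural first attempt uses only (1) and (2): the $A_n$ form an increasing chain of finite symmetric sets exhausting $\mathbb Z$, with small doubling and at most exponential growth. These properties are not enough.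

**A false chain.** Put $L_1=1$ and, for $r\ge1$,
$$M_r=2^rL_r,\qquad P_{r,j}=\{a+bM_r:\ |a|\le2^jL_r,\ |b|\le2^j\}\ (0\le j\le r),\qquad L_{r+1}=(2^r+1)M_r .$$
List the sets as $P_{1,0},P_{1,1},P_{2,0},P_{2,1},P_{2,2},P_{3,0},\dots$ and call them $E_1,E_2,\dots$. They are finite and symmetric.

* They increase to $\mathbb Z$: clearly $P_{r,j}\subseteq P_{r,j+1}$, and $P_{r,r}$, where $|a|\le M_r$ and $|b|\le2^r$, is the full interval $[-L_{r+1},L_{r+1}]\subseteq P_{r+1,0}$.
* $E_n+E_n\subseteq E_{n+2}$: for $j<r$ we have $P_{r,j}+P_{r,j}\subseteq P_{r,j+1}$, and $P_{r,r}+P_{r,r}=[-2L_{r+1},2L_{r+1}]\subseteq P_{r+1,1}$.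
* $|E_{n+1}|\le4|E_n|$: each $|a|\le2^{j+1}L_r$ is $a'\pm2^jL_r$ with $|a'|\le2^jL_r$, and similarly for $b$, so $P_{r,j+1}$ is covered by four translates of $P_{r,j}$; and $P_{r+1,0}$ is covered by three translates of $P_{r,r}$.

Yet coarse convexity fails. Let $r\ge 2$. The set $P_{r,0}$ has maximum $M_r+L_r$, but $M_r/2\notin P_{r,r-2}$: if $a+bM_r=M_r/2$ then $|a|\ge M_r/2$, while in $P_{r,r-2}$ we have $|a|\le M_r/4$. So a gap persists for at least $r-2$ steps, and $r$ is arbitrary.

**What is wrong with this chain.** Write $tE$ for the $t$-fold sumset of $E$, and count how many translates of $E$ are needed to cover $tE$. Take $t=10$.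

* For $E=P_{r,r}$, an interval $[-L,L]$ with $L=L_{r+1}$, ten translates suffice, since $20L+1\le10(2L+1)$.
* For $E=P_{r,j}$ with $j\le r-5$ put $u=2^jL_r$, $v=2^j$. Then $10E=\{a+bM_r:|a|\le10u,|b|\le10v\}$, and $10u<M_r/2$ makes the representations unique. So
$$\frac{|10E|}{|E|}=\frac{(20u+1)(20v+1)}{(2u+1)(2v+1)}\ge\Big(\frac{21}{3}\Big)^2=49,$$
because $(20u+1)/(2u+1)$ increases with $u\ge1$. At least $49$ translates are needed.

The chain looks two-dimensional during each long stretch $j=0,\dots,r-5$ and one-dimensional at $j=r$. As a function of the level, the covering number has runs of unbounded length with values $\ge49$, interrupted infinitely often by values $\le10$. *So it is not ultimately periodic.* For the $A_n$ of an automatic copy it must be. This is the additional information, and we now prove it for general $\Gamma$.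

**Step 1: covering.** If $s,j\ge0$ and $n-s-c\ge n_0$, then
$$A_{n+j}\ \text{is covered by at most}\ C^{\,j+s+2c}\ \text{translates of}\ A_{n-s}.\tag{7}$$
Take $F\subseteq A_{n+j}$ maximal such that the sets $g+A_{n-s-c}$ $(g\in F)$ are pairwise disjoint. They lie in $A_{n+j+c}$ by (1), and $|A_{n+j+c}|\le C^{j+s+2c}|A_{n-s-c}|$ by (2), so $|F|\le C^{j+s+2c}$. If $x\in A_{n+j}$, then by maximality $x+A_{n-s-c}$ meets some $g+A_{n-s-c}$. So $x\in g+A_{n-s-c}-A_{n-s-c}\subseteq g+A_{n-s}$, by symmetry and (1).

**Step 2: periodicity.** Let $v_t(n)$ be the least number of translates of $A_n$ covering $tA_n$. For $n\ge n_0$ we have $0\in A_n$, so repeated doubling gives $tA_n\subseteq A_{n+c\lceil\log_2t\rceil}$. By (7) with $s=0$, for fixed $t$ the function $v_t$ is bounded on $n\ge n_0+c$. For fixed $t,v$ the condition $v_t(n)\le v$ is first-order: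
$$\exists y_1\dots y_v\,\forall x_1\dots x_t\Big(\bigwedge_i\ell(x_i)\le n\ \to\ \bigvee_j\ell\big(\textstyle\sum_ix_i-y_j\big)\le n\Big).$$
So $\{n:v_t(n)\le v\}$ is ultimately periodic for each $v$. Only finitely many values $v$ matter for $n\ge n_0+c$, so $v_t$ itself is ultimately periodic: there are $p_t\ge1$ and $n_t$ with
$$v_t(n+p_t)=v_t(n)\quad\text{for }n\ge n_t.\tag{8}$$

*Example.* In base $-2$, $A_n=[-N,N]$ with $N=\lfloor2^n/3\rfloor$, and covering $[-tN,tN]$ takes $\lceil(2tN+1)/(2N+1)\rceil$ translates. Since $(2tN+1)/(2N+1)=t-(t-1)/(2N+1)$, this equals $t$ as soon as $2N+1>t-1$.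

The period $p_t$ depends on $t$ in an unknown way, so (8) is awkward to use at finite levels. We therefore pass to a limit in which dimension is an exact notion.

## 6. The group seen at an infinite level

**Ultrapowers (F3).** Fix a nonprincipal ultrafilter on $\mathbb N$. Elements of ${}^*\Gamma$ are classes $[x_k]_k$ of sequences in $\Gamma$, two sequences being identified if they agree for almost all $k$ (on a set in the ultrafilter). An *internal* set is an ultraproduct $[S_k]_k$ of sets: it contains $[x_k]_k$ if $x_k\in S_k$ for almost all $k$. For $\nu=[n_k]_k\in{}^*\mathbb N$ we write ${}^*\!A_\nu=[A_{n_k}]_k$. We use: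

* *transfer* (Łoś): a first-order statement about internal objects holds if and only if it holds for almost all $k$. The ultrapower is taken of a structure that can speak of $\Gamma$, $\mathbb N$, finite subsets of $\Gamma$ and their cardinalities;
* *countable saturation*: countably many internal sets with the finite intersection property have a common point.

For instance, a nonempty internal bounded subset of ${}^*\mathbb N$ has a maximum, so $\mathbb N\subseteq{}^*\mathbb N$ is not internal. Transfer also gives *internal induction*: an internal subset of $\{0,\dots,M\}$, $M\in{}^*\mathbb N$, that contains $0$ and contains $j+1$ whenever it contains $j<M$, is everything. An element of ${}^*\mathbb N$ is *infinite* if it exceeds every standard number.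

**Definition.** Fix an infinite $\omega\in{}^*\mathbb N$ and put
$$G=\bigcup_{k\in\mathbb N}{}^*\!A_{\omega+k},\quad H=\bigcap_{k\in\mathbb N}{}^*\!A_{\omega-k},\quad X=X_\omega=G/H,\quad \pi:G\to X,\quad U_k=\pi({}^*\!A_{\omega-k})\ (k\in\mathbb Z).$$

Everything much smaller than level $\omega$ is collapsed; everything much larger is discarded. By (1) and symmetry, $G$ and $H$ are groups.

*Example.* In base $-2$, $x\in G$ if and only if $|x|/2^\omega$ is finite, and $x\in H$ if and only if $|x|/2^\omega$ is infinitesimal. The standard part of $x/2^\omega$ identifies $X$ with $\mathbb R$ (a real $\rho$ is the image of $\lfloor\rho2^\omega\rfloor$), and $U_k$ with $[-2^{-k}/3,2^{-k}/3]$.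

*Example.* For the false chain let $r$ be infinite and let $\omega$ be the level of $P_{r,r}$, so that level $\omega-k$ is $P_{r,r-k}=\{a+bM:|a|\le2^{-k}M,\ |b|\le2^{r-k}\}$ with $M=M_r$. Then $M\in H$. For $|a|,|a'|\le M$ we have $\pi(a)=\pi(a')$ if and only if $a-a'$ differs from one of $0,\pm M,\pm2M$ by an infinitesimal multiple of $M$, that is, if and only if the standard parts of $a/M$ and $a'/M$ agree mod $1$. So the image of $[-M,M]$ in $X$ is a copy of the *circle* $\mathbb R/\mathbb Z$. This is how a failure of convexity becomes visible. We shall show that automatic copies admit no such circle (Section 7) and that a failure of (3) always produces something like one (Section 8).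

**Step 1: topology.** We make $X$ a metrizable group. We have $0\in U_k=-U_k$, $U_{k+1}\subseteq U_k$ and $U_{k+c}+U_{k+c}\subseteq U_k$. Hence the $U_k$ form a neighborhood base at $0$ of a group topology on $X$. Since $H\subseteq{}^*\!A_{\omega-k}$,
$$\pi(x)\in U_k\ \Longrightarrow\ x\in{}^*\!A_{\omega-k}+H\subseteq{}^*\!A_{\omega-k+c}.\tag{9}$$
So if $\pi(x)\in U_k$ for all $k$, then $x\in H$. Thus $\bigcap_kU_k=\{0\}$, and the topology is Hausdorff and first countable, hence metrizable.

**Step 2: compactness.** We show:
$$\text{if }E\subseteq{}^*\!A_{\omega+j}\text{ is internal }(j\in\mathbb Z),\text{ then }\pi(E)\text{ is compact.}\tag{10}$$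
Let $x_i\in E$ $(i\in\mathbb N)$. By (7) and transfer, for each standard $s\ge0$ the set ${}^*\!A_{\omega+j}$ is covered by finitely many translates of ${}^*\!A_{\omega-s}$ (for $j<0$ use ${}^*\!A_{\omega+j}\subseteq{}^*\!A_\omega$). Two elements of one translate differ by an element of ${}^*\!A_{\omega-s+c}$. For $s=0,1,2,\dots$ pass successively to subsequences lying in a single translate and take the diagonal sequence. So after passing to a subsequence, for every $s$ there is $i_s$ with $x_i-x_{i'}\in{}^*\!A_{\omega-s+c}$ for all $i,i'\ge i_s$. The internal sets $E\cap(x_{i_s}+{}^*\!A_{\omega-s+c})$ have the finite intersection property: finitely many of them contain $x_i$ for all large $i$. By saturation some $x\in E$ lies in all of them. Then $x_i-x=(x_i-x_{i_s})+(x_{i_s}-x)\in{}^*\!A_{\omega-s+2c}$ for $i\ge i_s$, so $\pi(x_i)\to\pi(x)\in\pi(E)$. So $\pi(E)$ is sequentially compact, and being metrizable it is compact.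

In particular each $U_k$ is a compact neighborhood of $0$, and $X=\bigcup_kU_{-k}$ is a $\sigma$-compact metrizable locally compact abelian group. Let $\mu$ be its Haar measure. Each $U_k$ is compact with nonempty interior, so $0<\mu(U_k)<\infty$.

**Step 3: covering numbers are volume ratios.** For standard $k\ge0$ and $t\ge1$,
$$\frac{\mu(tU_k)}{\mu(U_k)}\ \le\ v_t(\omega-k)\ \le\ \frac{\mu((t+1)U_k)}{\mu(U_{k+2c})}.\tag{11}$$
Put $n=\omega-k$. Since $v_t$ is bounded on $n\ge n_0+c$, transfer shows that $v_t(n)$ is a standard integer.

*Left inequality.* $t\,{}^*\!A_n$ is covered by $v_t(n)$ translates $y_i+{}^*\!A_n$. By minimality each meets $t\,{}^*\!A_n\subseteq G$, so $y_i\in G$. Applying $\pi$, $tU_k$ is covered by $v_t(n)$ translates of $U_k$.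

*Right inequality.* Take $F\subseteq t\,{}^*\!A_n$ internal and maximal such that the sets $g+{}^*\!A_{n-c}$ $(g\in F)$ are pairwise disjoint. They lie in ${}^*\!A_{n+j}$ with $j=c\lceil\log_2(t+1)\rceil$, so by (2) and transfer $|F|\le C^{j+c}$ is standard. As in (7), maximality gives $t\,{}^*\!A_n\subseteq F+{}^*\!A_{n-c}-{}^*\!A_{n-c}\subseteq F+{}^*\!A_n$, so $v_t(n)\le|F|$.

The sets $\pi(g)+U_{k+2c}$ $(g\in F)$ are pairwise disjoint. Indeed, if $\pi(g)+\pi(b)=\pi(g')+\pi(b')$ with $b,b'\in{}^*\!A_{n-2c}$, then $g+(b-b')=g'+h$ with $h\in H$. Since $b-b'$ and $h$ both lie in ${}^*\!A_{n-c}$, the sets $g+{}^*\!A_{n-c}$ and $g'+{}^*\!A_{n-c}$ meet, so $g=g'$. These disjoint sets lie in $tU_k+U_k=(t+1)U_k$, so $|F|\,\mu(U_{k+2c})\le\mu((t+1)U_k)$.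

## 7. No compact connected subgroups

**Facts on locally compact abelian (LCA) groups (F2)**; see Hewitt–Ross, *Abstract Harmonic Analysis*.

1. Every LCA group is isomorphic to $\mathbb R^a\times X_1$ with $a$ finite and $X_1$ having a compact open subgroup. (For example, $X_1$ may be a circle, a discrete group, or the $2$-adic numbers with open subgroup $\mathbb Z_2$.)
2. The characters of an LCA group separate points.
3. A continuous surjective homomorphism from a $\sigma$-compact locally compact group onto a locally compact Hausdorff group is open.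
4. Weil's formula: for a closed subgroup $\Lambda\le X$ with quotient $q:X\to Y=X/\Lambda$, and Haar measures suitably normalized, $\int_X\varphi\,d\mu=\int_Y\int_\Lambda\varphi(x+l)\,d\lambda(l)\,dy$ with $x\in q^{-1}(y)$, for $\varphi\in C_c(X)$; the inner integral is a continuous function of $y$ with compact support.

**Lemma 4.** For every infinite $\omega$, $X_\omega$ has no nontrivial compact connected subgroup.

The proof compares the growth of $v_t(\omega-k)$ in $t$ for two values of $k$. At a fixed $k$ the growth is at most $t^a$. For $k$ large, sets are so small that a circle looks like an additional line, and the growth is $t^{a+1}$. Periodicity (8) identifies the two.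

*Proof.* Write $X=\mathbb R^a\times X_1$ with $V\le X_1$ a compact open subgroup.

**Step 1: upper bound at one fixed level.** Choose $k_1\ge0$ with $U_{k_1}\subseteq\mathbb R^a\times V$. By compactness $U_{k_1}\subseteq[-\rho,\rho]^a\times V$ for some $\rho$. Since $V$ is a group, $(t+1)U_{k_1}\subseteq[-(t+1)\rho,(t+1)\rho]^a\times V$, a set of measure $(t+1)^a\mu([-\rho,\rho]^a\times V)$. The right half of (11) gives
$$v_t(\omega-k_1)\le C_1(t+1)^a\quad\text{for all }t\ge1,\tag{12}$$
with $C_1$ independent of $t$.

**Step 2: a map onto $\mathbb R^a\times\mathbb T$.** Suppose $K\ne0$ is a compact connected subgroup. Its projection to $\mathbb R^a$ is a compact subgroup, hence trivial, so $K\subseteq X_1$. Choose a character $\chi:X_1\to\mathbb T=\mathbb R/\mathbb Z$ nontrivial on $K$. Then $\chi(K)$ is a nontrivial compact connected subgroup of $\mathbb T$, so $\chi(K)=\mathbb T$. Hence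
$$\Psi:X\to Y:=\mathbb R^a\times\mathbb T,\qquad\Psi(u,z)=(u,\chi(z)),$$
is a continuous surjective homomorphism. It is open by fact 3, so $Y\cong X/\Lambda$ with $\Lambda=\ker\Psi$.

**Step 3: measuring compact sets fiber by fiber.** Let $dy$ be Lebesgue measure on $Y$, and $\lambda$ the Haar measure on $\Lambda$ normalized so that Weil's formula holds. For compact $E\subseteq X$ we claim
$$\mu(E)=\int_Yf_E(y)\,dy,\qquad f_E(y)=\lambda\{l\in\Lambda:x+l\in E\}\ \text{ for any }x\in\Psi^{-1}(y).\tag{13}$$
The value $f_E(y)$ does not depend on $x$, because $\lambda$ is translation invariant. With a metric $d$ on $X$ put $\varphi_m(x)=\max(0,1-m\,d(x,E))$. (If $E=\emptyset$ there is nothing to prove.) The set $E+U_0$ is a compact neighborhood of $E$, so for large $m$ it contains the support of $\varphi_m$, and $\varphi_m\in C_c(X)$ decreases pointwise to the indicator of $E$. By dominated convergence on $\Lambda$, the continuous functions $y\mapsto\int_\Lambda\varphi_m(x+l)\,d\lambda(l)$ decrease pointwise to $f_E$, which is therefore Borel. Dominated convergence on $X$ and on $Y$ now turns Weil's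 formula for $\varphi_m$ into (13).

**Step 4: lower bound at deep levels.** Fix $t\ge1$ and let $J=(-\frac1{2t},\frac1{2t})\bmod1$. Since the $U_k$ form a neighborhood base at $0$, there is $k_0(t)\ge0$ such that for all $k\ge k_0(t)$ the set $E:=U_k$ satisfies $\Psi(E)\subseteq\mathbb R^a\times J$.

We first show $f_{tE}(ty)\ge f_E(y)$. This is trivial for $y\notin\Psi(E)$. If $x\in E$, $\Psi(x)=y$, and $E\cap(x+\Lambda)=x+S$, then
$$tE\supseteq(t-1)x+(x+S)=tx+S,\qquad\Psi(tx)=ty,$$
so $f_{tE}(ty)\ge\lambda(S)=f_E(y)$.

The map $y\mapsto ty$ is injective on $\mathbb R^a\times J$ (its last coordinate lands in $(-\frac12,\frac12)\bmod1$) and multiplies measure there by $t^{a+1}$. The set $tE$ is compact, so by (13)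
$$\mu(tE)\ge\int_{t(\mathbb R^a\times J)}f_{tE}(y')\,dy'=t^{a+1}\int_{\mathbb R^a\times J}f_{tE}(ty)\,dy\ge t^{a+1}\int_{\mathbb R^a\times J}f_E(y)\,dy=t^{a+1}\mu(E),$$
the last equality because $f_E$ vanishes off $\Psi(E)$. The left half of (11) gives
$$v_t(\omega-k)\ge t^{a+1}\quad\text{for all standard }k\ge k_0(t).\tag{14}$$

**Step 5: periodicity identifies the two levels.** By (8) and transfer, $v_t(\omega-k_1)=v_t(\omega-k_1-jp_t)$ for all standard $j\ge0$, since these levels are infinite and so exceed $n_t$. Take $j$ with $k_1+jp_t\ge k_0(t)$. Then (12) and (14) give $t^{a+1}\le C_1(t+1)^a$ for every $t\ge1$. This is false for large $t$. $\square$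

The level $k_0(t)$ and the period $p_t$ vary with $t$ without control. The argument survives because $C_1$ and $k_1$ do not depend on $t$, and because $\omega-k_1-jp_t$ remains infinite for each standard $j$.

## 8. A long gap would produce a connected subgroup

*Proof of Proposition 3.* Suppose no $\kappa$ works.

**Step 1: choose the level at which the gap closes.** For each $k\in\mathbb N$ pick $n(k)\ge n_0$ with $[-N_{n(k)},N_{n(k)}]\not\subseteq A_{n(k)+k}$. Let $m(k)$ be the least $m$ with $[-N_{n(k)},N_{n(k)}]\subseteq A_m$, which exists because the interval is finite. Then $m(k)>n(k)+k$. Put $\omega=[m(k)]_k$, $\nu=[n(k)]_k$, $N=[N_{n(k)}]_k$. Then $\omega$ and $\omega-\nu$ are infinite, and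
$$[-N,N]\subseteq{}^*\!A_\omega,\qquad[-N,N]\not\subseteq{}^*\!A_{\omega-1},\qquad N\in{}^*\!A_\nu\subseteq H .$$
Also $1\in A_{n_0}\subseteq A_{n(k)}$ gives $1\in H$. So $\pi(N)=\pi(1)=0$ in $X=X_\omega$.

Put $K=\pi([-N,N])$. We show that $K$ is a nontrivial compact connected subgroup of $X_\omega$, which contradicts Lemma 4.

**Step 2: $K$ is a nontrivial compact subgroup.** Clearly $0\in K=-K$. If $x,y\in[-N,N]$, then $x+y-\varepsilon N\in[-N,N]$ for some $\varepsilon\in\{-1,0,1\}$, and $\pi(N)=0$, so $\pi(x)+\pi(y)\in K$. Some $x\in[-N,N]$ is not in ${}^*\!A_{\omega-1}\supseteq H$, so $K\ne0$. Since $[-N,N]\subseteq{}^*\!A_\omega$ is internal, $K$ is compact by (10).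

**Step 3: $K$ is connected.** The reason is that one walks from $0$ to any $x$ in steps of $1$, and each step is invisible in $X$. The walk has infinite length, so we need an *internal* set for the induction. Suppose $K=K_1\sqcup K_2$ with $K_1,K_2$ closed and nonempty, $0\in K_1$.

The compact set $K_2-K_1$ does not contain $0$, so there is $k\ge0$ with $(K_1+U_k)\cap K_2=\emptyset$. The interiors of the sets $\pi(g)+U_{k+c}$ with $\pi(g)\in K_1$ cover the compact set $K_1$, so there are finitely many $g_i\in G$ with $\pi(g_i)\in K_1$ and $K_1\subseteq\bigcup_i(\pi(g_i)+U_{k+c})$.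

Choose $x\in[-N,N]$ with $\pi(x)\in K_2$. If $x<0$, replace $x$ by $x+N\in[0,N]$, which has the same image. Since $\pi(x)\ne0$, we may thus assume $0<x\le N$. Let
$$S=\{y\in[0,x]:\pi(y)\in K_1\},\qquad E=\Big\{y\in[0,x]:y\in\bigcup_i(g_i+{}^*\!A_{\omega-k})\Big\}.$$
The set $E$ is internal, because the union is finite. We claim $S=E$.

* If $y\in S$, then $\pi(y)\in\pi(g_i)+U_{k+c}$ for some $i$, so $y-g_i\in{}^*\!A_{\omega-k-c}+H\subseteq{}^*\!A_{\omega-k}$ by (9), and $y\in E$.
* If $y\in E$, then $\pi(y)\in K\cap(K_1+U_k)$, so $\pi(y)\notin K_2$, i.e. $\pi(y)\in K_1$ and $y\in S$.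

So $S$ is internal. It contains $0$, and if $y\in S$ with $y<x$, then $\pi(y+1)=\pi(y)\in K_1$, so $y+1\in S$. By internal induction $x\in S$, contradicting $\pi(x)\in K_2$. $\square$

With Section 3 this proves Proposition 2, and with Section 4 it proves Theorem 1. Hence there is no automatic copy of $(\mathbb Z,+)$ in which $<$ is not automatic.

## 9. Presburger arithmetic, effectivity, and $\mathbb Z^d$

**Presburger arithmetic.** By Theorem 1 and (F1), in every automatic copy of $(\mathbb Z,+)$ every relation first-order definable in $(\mathbb Z,+,<)$ is automatic. In particular $\mathbb N$ is regular, and the copy restricts to an automatic copy of $(\mathbb N,+)$.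

**Effectivity.** From automata for $A$ and $+$ and the word for $1$, one can compute an automaton for $<$. Enumerate finite automata $M$, let $P=L(M)\cap A$, and test the following conditions, which are decidable by the effective form of (F1): $f^{-1}(1)\in P$; $P+P\subseteq P$; and for every $x$ exactly one of $x\in P$, $-x\in P$, $x=0$ holds. These conditions force $f(P)=\{z>0\}$: by the first two, $f(P)$ contains all positive integers, and then by the third it contains no negative ones and not $0$. By Theorem 1 some $M$ passes the test, so the search succeeds. The order is then $y-x\in P$.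

**Coarse convexity in $\mathbb Z^d$.** Sections 5–7 treated general $\Gamma$, so Lemma 4 is available for $\mathbb Z^d$. For a convex set $D$, $RD$ denotes its dilate; for the finite set $A_n$, $RA_n$ is still the $R$-fold sumset.

**Theorem 5.** For every automatic copy of $(\mathbb Z^d,+)$, $d\ge1$, with $A_n$ as in Section 3, there are $k,n_0$ such that for all $n\ge n_0$:
$$A_n\subseteq\mathbb Z^d\cap\mathrm{conv}(A_n)\subseteq\mathbb Z^d\cap(d+1)\,\mathrm{conv}(A_n)\subseteq A_{n+k}.$$

*Proof.* Take $n_0$ as in Section 3 and also with $0,\pm e_1,\dots,\pm e_d\in A_{n_0}$. The first inclusion is clear, and the second holds because $0\in A_n$. Let $S_n=\mathbb Z^d\cap(d+1)\mathrm{conv}(A_n)$.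

**Step 1: large dilates add nothing beyond sums of $A_n$.** For every integer $R\ge1$ and $n\ge n_0$,
$$\mathbb Z^d\cap R\,\mathrm{conv}(A_n)\subseteq S_n+RA_n.\tag{15}$$
By Carathéodory's theorem, $x=\sum_{i=0}^d\lambda_ia_i$ with $a_i\in A_n$, $\lambda_i\ge0$, $\sum\lambda_i=R$. Split $\lambda_i$ into integer part and fractional part: $x=\sum\lfloor\lambda_i\rfloor a_i+\sum\{\lambda_i\}a_i$. The first sum is in $RA_n$, since $\sum\lfloor\lambda_i\rfloor\le R$ and $0\in A_n$. The second is in $(d+1)\mathrm{conv}(A_n)$, since its coefficients add up to at most $d+1$ and $0\in A_n$; and it is integral, being $x$ minus an integral vector.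

**Step 2: the limit.** Suppose the last inclusion fails for every $k$. As in Section 8, pick $n(k)\ge n_0$ with $S_{n(k)}\not\subseteq A_{n(k)+k}$, let $m(k)$ be least with $S_{n(k)}\subseteq A_{m(k)}$, and put $\nu=[n(k)]_k$, $\omega=[m(k)]_k$, $S=[S_{n(k)}]_k$. Then $\omega$ and $\omega-\nu$ are infinite, $S\subseteq{}^*\!A_\omega$, $S\not\subseteq{}^*\!A_{\omega-1}$, ${}^*\!A_\nu\subseteq H$, and $e_i\in H$. Put $K=\pi(S)$. By (15) and transfer, for every standard $R\ge d+1$,
$${}^*\mathbb Z^d\cap R\,\mathrm{conv}({}^*\!A_\nu)\subseteq S+R\,{}^*\!A_\nu\subseteq G,\quad\text{and its image under }\pi\text{ is }K;\tag{16}$$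
the image is contained in $K$ because $R\,{}^*\!A_\nu\subseteq H$, and it contains $K$ because $R\ge d+1$.

**Step 3: $K$ is a nontrivial compact subgroup.** If $x,y\in S$, then $x+y\in2(d+1)\mathrm{conv}({}^*\!A_\nu)$, so (16) with $R=2(d+1)$ gives $K+K\subseteq K$. Also $0\in K=-K$. The group $K$ is compact by (10) and nontrivial since $S\not\subseteq{}^*\!A_{\omega-1}\supseteq H$.

**Step 4: internal lattice walks.** For $x\in S$ there are $M\in{}^*\mathbb N$ and an internal walk $0=y_0,\dots,y_M=x$ in ${}^*\mathbb Z^d$ with steps in $\{0,\pm e_i\}$ and each $y_j$ in $[0,x]+[-1,1]^d$, where $[0,x]$ is the segment. By transfer it is enough to find such a walk for an ordinary $x\in\mathbb Z^d$. Divide the segment by points $p_0=0,\dots,p_m=x$ into pieces of sup-norm length $<\frac12$, and round each $p_i$ coordinatewise to a nearest lattice point $q_i$, so that $q_0=0$ and $q_m=x$. Each coordinate of $q_{i+1}-q_i$ is an integer of absolute value less than $\frac32$, so at most $1$. Pass from $q_i$ to $q_{i+1}$ one coordinate at a time. At intermediate points each coordinate is that of $q_i$ or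 of $q_{i+1}$, so it is within $\frac12+\frac12=1$ of that of $p_i$.

Since $[-1,1]^d\subseteq d\,\mathrm{conv}\{\pm e_i\}$ and $[0,x]\subseteq(d+1)\mathrm{conv}({}^*\!A_\nu)$, each $y_j$ lies in $(2d+1)\mathrm{conv}({}^*\!A_\nu)$. So $\pi(y_j)\in K$ by (16).

**Step 5: $K$ is connected.** Suppose $K=K_1\sqcup K_2$ with $K_1,K_2$ closed and nonempty, $0\in K_1$. Pick $x\in S$ with $\pi(x)\in K_2$, a walk as in Step 4, and $k,g_i$ as in Section 8. The two-way argument there, applied to $y_j$ in place of $y$, shows
$$\{j\le M:\pi(y_j)\in K_1\}=\Big\{j\le M:y_j\in\bigcup_i(g_i+{}^*\!A_{\omega-k})\Big\},$$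
and the right side is internal. This set contains $0$ and is closed under $j\mapsto j+1$ for $j<M$, because the steps lie in $H$. So it contains $M$, contradicting $\pi(y_M)=\pi(x)\in K_2$. Thus $K$ contradicts Lemma 4. $\square$

**The lexicographic order on $\mathbb Z^2$.** The analogue of Theorem 1 for lexicographically ordered $\mathbb Z^2$ fails. Nies and Semukhin (*Finite automata presentable abelian groups*, Ann. Pure Appl. Logic 161 (2009)) construct an automatic copy of $(\mathbb Z^2,+)$ in which no nontrivial cyclic subgroup is regular. If $<_{\mathrm{lex}}$ were automatic there, then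
$$\{0\}\times\mathbb Z=\{x:\text{only finitely many }y\text{ lie strictly between }0\text{ and }x\}$$
would be regular. Indeed, "only finitely many $y$" is expressed by "there is $z$ such that all such $y$ have word length at most that of $z$", which is first-order over automatic relations. But $\{0\}\times\mathbb Z$ is a nontrivial cyclic subgroup, a contradiction.
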